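# Roots in overgroups of alternating groups: when the wreath product $G\wr\mathbb Z_n$ cannot be beaten

## 1. A first guess: the wreath product is always wasteful

Let $n$ be a positive integer and $G$ a group. A **positive equation of degree $n$ over $G$** is an equation in one unknown $x$
$$g_1xg_2x\cdots g_nx=1,\qquad g_1,\dots,g_n\in G .$$
A group $H$ containing $G$ as a subgroup (an *overgroup* of $G$) contains a solution if some $h\in H$ satisfies $g_1hg_2h\cdots g_nh=1$. For example, $x^n=g$ is the positive equation $g^{-1}x\cdot 1x\cdots 1x=1$. In degree $2$ there is nothing else: putting $y=g_2x$ turns $g_1xg_2x=1$ into $y^2=g_2g_1^{-1}$.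

The **wreath product** $W=G\wr\mathbb Z_n$ is $G^n\rtimes\langle\sigma\rangle$, where $\sigma$ has order $n$ and shifts coordinates. We write elements of $G^n$ as functions $f$ on $\mathbb Z/n$ and use the convention $(\sigma f\sigma^{-1})(j)=f(j+1)$. If $G$ is finite, $|W|=n|G|^n$.

**Theorem 1 (Levin's theorem).** For every group $G$, the group $G\wr\mathbb Z_n$ contains $G$ as a subgroup and contains solutions to all positive equations of degree $n$ over $G$.

So for finite $G$ an overgroup of order $n|G|^n$ always suffices. Question 2 of the paper "Economical adjunction of square roots to groups" by D. V. Baranov and Ant. A. Klyachko asks when nothing smaller suffices. Let $\mathcal L_n$ be the set of finite groups $G$ (up to isomorphism) such that every overgroup of $G$ containing a solution to every positive equation of degree $n$ over $G$ has order at least $n|G|^n$. *Is $\mathcal L_n$ infinite?* For $n=1$ it is, since $|H|\ge|G|$ always. So let $n\ge2$.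

The natural first guess is *no*. The wreath product spends a whole new copy of $G$ on each of the $n$ occurrences of $x$, without looking at $G$, and one expects to do better by using the structure of $G$. Let us test the guess.

*The group $G=1$.* The only equation is $x^n=1$, and $H=1$ solves it. Here $1<n$.

*The group $G=\mathbb Z_2$, $n=2$.* We need square roots of both elements. $\mathbb Z_4$ has them, and $4<8$.

*The group $G=S_3$, $n=2$.* Let $H=(\mathbb Z_3\times\mathbb Z_3)\rtimes\langle\tau\rangle$, where $\tau$ has order $4$ and acts by $(a,b)\mapsto(-b,a)$, so $\tau^2$ acts as $-1$. Put $A=\langle(1,0)\rangle$. Then $A\rtimes\langle\tau^2\rangle\cong S_3$. Its elements of odd order are squares of their own powers. For $v\in A$ we have $v\tau^2v^{-1}=(2v)\tau^2$, so each of its involutions equals some $v\tau^2v^{-1}=(v\tau v^{-1})^2$. Hence $H$, of order $36$, contains square roots of all elements of $S_3$, while $2|S_3|^2=72$.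

So far the guess does well, and two whole families support it.

**Proposition 2.** Let $n\ge2$. If $G$ is finite abelian, or if some prime $q\nmid n$ divides $|Z(G)|$ ($G$ finite), then $G\notin\mathcal L_n$.

**Proof for abelian $G$.** The aim is to make every element of $G$ divisible by $n$ cheaply. The case $G=1$ is done. Otherwise $G\cong\prod_{i=1}^k\mathbb Z_{d_i}$ with $d_i\ge2$, $k\ge1$. Let $H=\prod\mathbb Z_{nd_i}$ and identify $G$ with $nH$. In the abelian group $H$ a positive equation of degree $n$ over $G$ reads $nx=c$ (additively) with $c\in G=nH$, so it is solvable. Now $|H|=n^k|G|$, and from $2^{n-1}\ge n$ we get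
$$|G|^{n-1}\ge 2^{k(n-1)}\ge n^k>n^{k-1},\qquad\text{so}\qquad |H|=n^k|G|<n|G|^n .$$

**Proof of Levin's theorem, with $G$ diagonal.** The second family needs to know *how* $G$ sits in $W$, so we prove Theorem 1. Embed $G$ as the constant functions. These commute with $\sigma$. Given $g_1,\dots,g_n$, with indices read mod $n$, put $x=f\sigma$ with $f(j)=g_{-1-j}^{-1}$. Moving all letters $\sigma$ to the right,
$$g_1x\cdots g_nx=\Big(\prod_{i=1}^n g_i\cdot\sigma^{i-1}f\sigma^{-(i-1)}\Big)\sigma^n ,$$
and $\sigma^n=1$. Since $f(j+i-1)=g_{-j-i}^{-1}$, the $j$-th coordinate is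
$$\prod_{i=1}^n g_i\,g_{-j-i}^{-1}.\tag{1}$$
For $n=3$, $j=0$ this is $g_1g_2^{-1}\cdot g_2g_1^{-1}\cdot g_3g_3^{-1}=1$. In general, write the $2n$ letters of (1) around a circle with positions $\mathbb Z/2n$: put $g_i$ at position $2i$ and the letter that follows it at $2i+1$. The letter $g_k^{-1}$ occurs after $g_i$ with $i\equiv-j-k$, so it stands at position $1-2j-2k$. Put $c=1-2j$. The reflection $P\mapsto c-P$ thus exchanges the position of $g_k$ with that of $g_k^{-1}$, and it has no fixed points because $c$ is odd. Now read the circle from position $Q=(c+1)/2$ on, getting letters $u_0,u_1,\dots,u_{2n-1}$. The partner of position $Q+t$ is $c-Q-t=Q-1-t\equiv Q+(2n-1-t)$, so $u_{2n-1-t}=u_t^{-1}$, and the word read is $vv^{-1}$ with $v=u_0\cdots u_{n-1}$. It equals $1$, and (1) is a cyclic shift of it, hence a conjugate of it, hence $1$. $\square$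

**Proof for central primes.** The aim is to factor something out of $W$ without damaging the diagonal $G$. Let $P\le Z(G)$ with $|P|=q$ and let
$$D=\{(z_1,\dots,z_n)\in P^n: z_1\cdots z_n=1\}.$$
It is centralized by $G^n$ and mapped to itself by the shift, so $D\lhd W$. Also $|D|=q^{n-1}>1$. It meets the diagonal in the tuples $(z,\dots,z)$ with $z\in P$, $z^n=1$, and these are trivial as $q\nmid n$. So $W/D$ contains $G$ and solutions to all positive equations of degree $n$ over $G$, and $|W/D|<n|G|^n$. $\square$

## 2. Square roots in alternating groups and the condition $(*)$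

Now test the guess where there is no center to exploit: $G=A_m$ with $m$ large, $n=2$.

Factoring out is impossible. In $W=A_m\wr\mathbb Z_2$ put $S=A_m^2$. The two factors of $S$ are its only minimal normal subgroups and $\sigma$ exchanges them, so $S$ is a minimal normal subgroup of $W$. No nontrivial element of $W$ centralizes $S$, because elements outside $S$ exchange the factors and $Z(S)=1$. If $1\ne N\lhd W$, then $1\neq[N,S]\le N\cap S$, so $S\le N$, and $N$ contains the diagonal. Hence no proper quotient of $W$ keeps $G$.

We can look instead for roots of single elements in symmetric groups.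

- $(1\,2\,3)=(1\,3\,2)^2$ has a root in $A_m$ itself.
- $(1\,2)(3\,4)=(1\,3\,2\,4)^2$ has a root in $S_m$, which is only twice as large as $A_m$.
- $g=(1\,2)(3\,4\,5\,6)$ is not a square in $S_m$: squaring a cycle of odd length gives one odd cycle, and squaring a cycle of even length $L$ gives two cycles of length $L/2$, so a square has an even number of cycles of each even length.

For the third element we can take two copies of $\{1,\dots,m\}$: acting diagonally, $g$ has two $2$-cycles and two $4$-cycles, so it becomes a square in $S_{2m}$. But
$$(2m)!=\binom{2m}{m}(m!)^2>\tfrac12(m!)^2=2|A_m|^2 ,$$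
so this overgroup is *larger* than the wreath product. Here the guess starts to look wrong, and one equation $x^2=g$ seems to be the cause.

For a permutation $y$ of a finite set let $c_\ell(y)$ be the number of its cycles of length $\ell$. For $g\in A_m$ consider the condition

> $(*)$ for every prime $p\mid n$ there is $\ell$ with $p\mid\ell$ and $p\nmid c_\ell(g)$.

For $n=2$ (and $n=4$) it says that some even $\ell$ has $c_\ell(g)$ odd, as for $(1\,2)(3\,4\,5\,6)$. For $n=6$ the element $(1\,2)(3\,4\,5\,6)(7\,8\,9)$ satisfies it, with $\ell=2$ for $p=2$ and $\ell=3$ for $p=3$. If $m\ge3n$, such $g$ exist in $A_m$ for every $n\ge 2$: for odd $n$ take an $n$-cycle; for even $n$ take a product of disjoint cycles of lengths $n$ and $2n$, which is even as a product of two odd permutations. In both cases $\ell=n$, $c_n(g)=1$ works for all $p\mid n$.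

**Theorem 3.** Let $n\ge2$, $m\ge2000n^2$, $G=A_m$, and let $g\in G$ satisfy $(*)$. If $H\supseteq G$ is a group containing $x$ with $x^n=g$, then $|H|\ge n|G|^n$.

Since $x^n=g$ is a positive equation of degree $n$ and $2000n^2\ge3n$, every $A_m$ with $m\ge2000n^2$ lies in $\mathcal L_n$. So the guess is false: **$\mathcal L_n$ is infinite for every $n\ge2$** (and trivially for $n=1$). More is true.

**Theorem 4.** Let $n\ge2$, $m\ge2000n^2$, $G=A_m$.

1. *(Uniqueness of the extremal group.)* If in Theorem 3 $|H|=n|G|^n$, then $H\cong G\wr\mathbb Z_n$. Equality is attained by $G\wr\mathbb Z_n$. Hence the least order of an overgroup of $A_m$ containing solutions to all positive equations of degree $n$ (or only $n$-th roots of all elements, or only an $n$-th root of one $g$ satisfying $(*)$) is exactly $n|G|^n$, and $G\wr\mathbb Z_n$ is the only group, up to isomorphism, attaining it.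
2. *(Classification of the equations $x^n=g$.)* For $g\in A_m$: every overgroup of $A_m$ containing an $n$-th root of $g$ has order $\ge n|A_m|^n$ if and only if $g$ satisfies $(*)$.

The proof of Theorem 3 uses the classification of finite simple groups (CFSG).

## 3. Cycle counts of powers, and what counting alone cannot do

The parity remark about squares generalizes as follows. We write $p^a\,\|\,N$ if $p^a$ is the exact power of $p$ dividing $N$, and $v_p$ for the exponent of $p$.

**Lemma 5.** Let $y=x^N$ in $\mathrm{Sym}(\Omega)$, $\Omega$ finite. Let $p$ be a prime with $p^a\,\|\,N$, and let $p\mid\ell$. Then $p^a\mid c_\ell(y)$.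

*Proof.* The $N$-th power of an $L$-cycle is a product of $\gcd(L,N)$ cycles of length $L/\gcd(L,N)$. Suppose this length is $\ell$. Then
$$v_p(L)-\min(v_p(L),a)=v_p(\ell)\ge1,$$
which forces $v_p(L)>a$, and so $v_p(\gcd(L,N))=a$. Thus each cycle of $x$ contributes to $c_\ell(y)$ either $0$ or a multiple of $p^a$. $\square$

For instance, a fourth power has a number of $2$-cycles divisible by $4$: they arise only from $8$-cycles, four at a time.

The approach this suggests is: let $H$ act on a finite set $\Omega$, look at $G$-orbits, and count cycles of $g=x^n$. If $G=A_m$ has on $\Omega$ only fixed points and $k$ orbits that look like $\{1,\dots,m\}$, then $g$ has $k\,c_\ell(g)$ cycles of length $\ell\ge2$. For each $p^a\,\|\,n$ with $a\ge 1$, choosing $\ell$ as in $(*)$, Lemma 5 gives $p^a\mid k\,c_\ell(g)$ with $p\nmid c_\ell(g)$, so $p^a\mid k$. Altogether $n\mid k$. This is just what we want: $n$ copies of the natural action are forced.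

The approach stops at the word "only". An abstract group $H$ comes with no such action. In the regular action of $H$ on itself, $g$ has $|H|/o$ cycles, all of length $o=\mathrm{ord}(g)$, and for $n=2$ and $o$ even, Lemma 5 says only that $2o$ divides $|H|$. This is no more than Lagrange's theorem for $\langle x\rangle$. Other orbits can really destroy the obstruction. Let $n=2$, $g=(1\,2)(3\,4\,5\,6)$, and let $A_m$ act on the $\binom m2$ two-element subsets of $\{1,\dots,m\}$. With $f=m-6$ fixed points of $g$, the cycles on pairs are as follows:

- $\{1,2\}$ and the pairs of fixed points are fixed;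
- the $8$ pairs meeting both $\{1,2\}$ and $\{3,4,5,6\}$ form two $4$-cycles;
- $\{3,5\},\{4,6\}$ form a $2$-cycle, and the other four pairs inside $\{3,4,5,6\}$ form a $4$-cycle;
- pairs of a point of $\{1,2\}$ and a fixed point form $f$ two-cycles, and pairs of a point of $\{3,4,5,6\}$ and a fixed point form $f$ four-cycles.

So $c_2=1+f=m-5$ and $c_4=3+f=m-3$. If $m$ is odd, both are even, and pairing equal cycles shows that $g$ *is* a square in $\mathrm{Sym}\big(\binom m2\text{ points}\big)$. Of course that group is huge, and this is the way out: we may assume $|H|\le n|G|^n$. The plan is to let this size budget (a) produce a small set on which a quotient of $H$ acts, and (b) exclude every $G$-orbit other than points and natural ones. Statement (b) comes from a theorem on subgroups of small index.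

**Fact 6** (J. D. Dixon, B. Mortimer, *Permutation Groups*, Theorem 5.2B with $r=2$). For $m\ge10$, a proper subgroup of $A_m$ of index $<\binom m2$ is a point stabilizer of the natural action.

The other possibilities in that theorem are exceptional cases with $m\le9$, and subgroups of index $\frac12\binom m{m/2}$ for even $m$. For even $m\ge10$ this index is at least $\binom m2$: at $m=10$ we have $126\ge45$, and from $m$ to $m+2$ the left side grows by the factor $4(m+1)/(m+2)>3$, the right side by $\frac{(m+2)(m+1)}{m(m-1)}\le\frac{132}{90}<2$.

## 4. Reduction to a power of one simple group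

We begin the proof of Theorem 3. If $H$ is infinite or $|H|>n|G|^n$, there is nothing to prove. So let $H$ be finite with $|H|\le n|G|^n$. We must show $|H|\ge n|G|^n$. Note that $m\ge2000n^2\ge8000$.

**Step 1: pass to a quotient in which every nontrivial normal subgroup contains $G$.** Let $N$ be maximal among the normal subgroups of $H$ with $N\cap G=1$, and put $\bar H=H/N$. The image $\bar G$ of $G$ is isomorphic to $G$, and $\bar x^n=\bar g$. Also $|\bar H|\le n|G|^n$. Let $1\ne N'/N\lhd\bar H$. By maximality of $N$, $N'\cap G\ne1$, so $\bar G\cap(N'/N)$ is a nontrivial normal subgroup of $\bar G$. As $\bar G$ is simple, $\bar G\le N'/N$.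

**Step 2: find the simple factor $T$ and the budget inequality.** Recall that a minimal normal subgroup of a finite group is a direct product of isomorphic simple groups, and that, if it is nonabelian, the factors are permuted transitively by conjugation. (The factors are the only minimal normal subgroups of the product, so they are permuted, and the product over one orbit is normal.) Let $S$ be a minimal normal subgroup of $\bar H$. By Step 1, $\bar G\le S$, so $S$ is nonabelian and
$$S=T_1\times\dots\times T_r,\qquad T_i\cong T \text{ nonabelian simple},$$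
with $\bar H$ transitive on $\{T_1,\dots,T_r\}$. Since $S$ fixes each $T_i$, the group $\bar H/S$ acts transitively on $r$ objects, so $|\bar H/S|\ge r$. Some projection $\bar G\to T_i$ is nontrivial, hence injective, so $T$ contains a copy of $A_m$ and $|T|\ge|G|$. Therefore
$$r|T|^r\le|\bar H|\le n|G|^n.\tag{2}$$
If $r>n$, the left side would exceed the right. So $r\le n$. Also $|T|\le n|G|^n$.

**Step 3: $\bar H$ embeds in $\mathrm{Aut}(S)$.** The kernel of the conjugation action on $S$ is $C_{\bar H}(S)$, a normal subgroup of $\bar H$. If it were nontrivial, Step 1 would give $\bar G\le C_{\bar H}(S)\cap S=Z(S)=1$, a contradiction. So $C_{\bar H}(S)=1$.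

We now need to know $T$: a simple group that contains $A_m$ but has order at most $n(m!/2)^n$.

## 5. Simple groups that contain $A_m$ and are not too large

The purpose of this section is to show that $T$ is alternating. The point is that $A_m$ needs large matrices, while a matrix group of large rank has order about $q^{\text{const}\cdot d^2}$, which for $d\ge\lfloor m/5\rfloor$ is more than $(m!)^n$.

**Lemma 7.** If $A_m$ embeds in $PGL_d(K)$, $K$ an algebraically closed field, then $d\ge\lfloor m/5\rfloor$.

*Proof.* Let $s=\lfloor m/5\rfloor$. We may assume $s\ge1$.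

**Step A: lift commuting copies of $A_5$ to commuting linear groups.** Let $E_1,\dots,E_s\cong A_5$ be the alternating groups on $s$ disjoint $5$-sets. They commute pairwise. Let $\hat E_i\le GL_d(K)$ be the full preimage of $E_i$, let $Z$ be the group of scalars, and let $F_i=[\hat E_i,\hat E_i]$. As $E_i$ is perfect, $F_i$ maps onto $E_i$, so $\hat E_i=F_iZ$. Hence $F_i=[F_iZ,F_iZ]=[F_i,F_i]$, that is, $F_i$ is perfect. For $i\ne j$ we have $[F_i,F_j]\subseteq Z$, because the images commute. Fix $y\in F_j$. As $[v,y]$ is scalar,
$$[uv,y]=u\,(vyv^{-1}y^{-1})\,yu^{-1}y^{-1}=[u,y][v,y],$$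
so $u\mapsto[u,y]$ is a homomorphism from the perfect group $F_i$ to the abelian group $Z$, hence trivial. Thus the $F_i$ commute pairwise.

**Step B: count dimensions.** By Step A, $V=K^d$ is a module for $F_1\times\dots\times F_s$. Let $W_1,\dots,W_t$ be its composition factors. Over an algebraically closed field a finite-dimensional irreducible module of a direct product is an outer tensor product of irreducible modules of the factors. Let $I_j$ be the set of $i$ for which $F_i$ acts nontrivially on $W_j$. A one-dimensional module of a perfect group is trivial, so each $i\in I_j$ contributes a tensor factor of dimension at least $2$, and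
$$\dim W_j\ge2^{|I_j|}\ge|I_j|.$$
Every $i$ lies in some $I_j$. Otherwise $F_i$ acts trivially on all composition factors, so it consists of unitriangular matrices in a suitable basis. Then it is nilpotent and perfect, hence trivial, but it maps onto $E_i\ne1$. Therefore $s\le\sum_j|I_j|\le\sum_j\dim W_j=d$. $\square$

**Lemma 8.** Let $n\ge2$, $m\ge2000n^2$. If a finite simple group $T$ contains a copy of $A_m$ and $|T|\le n(m!/2)^n$, then $T\cong A_M$ for some $M\ge m$.

*Proof.* $T$ is nonabelian. By CFSG it is alternating, sporadic, exceptional of Lie type (including the Suzuki and Ree groups, ${}^3D_4(q)$ and the Tits group), or classical. Recall $m\ge8000$. We exclude all but the first case.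

**Sporadic groups are too small.** Then $|T|<10^{54}$. But $8000!\ge1000^{7001}$, so $|A_m|\ge8000!/2>10^{54}$, a contradiction.

**Exceptional groups have too small a matrix degree.** An untwisted adjoint Chevalley group acts faithfully on its Lie algebra, and twisted groups are subgroups of untwisted ones (R. Carter, *Simple Groups of Lie Type*). The Lie algebras needed here have dimension at most $248$ (the case $E_8$). So $T$ embeds in $GL_d(K)$ with $d\le248$ and $K$ algebraically closed, and, since $T$ is nonabelian simple and so contains no nontrivial scalars, in $PGL_d(K)$. Lemma 7 gives $1600\le\lfloor m/5\rfloor\le248$, a contradiction.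

**Classical groups are too large.** Now $T$ is $PSL_d(q)$, $PSU_d(q)$, $PSp_d(q)$, $P\Omega_d(q)$ ($d$ odd) or $P\Omega^\pm_d(q)$. It is a matrix group of degree $d$ modulo its scalars, so $T\le PGL_d(\overline{\mathbb F}_q)$, and Lemma 7 gives $d\ge\lfloor m/5\rfloor\ge(m-4)/5$. Its Sylow subgroup in the defining characteristic has order
$$q^{d(d-1)/2},\quad q^{d(d-1)/2},\quad q^{d^2/4},\quad q^{(d-1)^2/4},\quad q^{d(d-2)/4}$$
respectively. Each exponent is at least $d(d-2)/4$, and $q\ge2$, so
$$\log_2|T|\ge\frac{d(d-2)}4\ge\frac{(m-4)(m-14)}{100}\ge\frac{m(m-18)}{100}.$$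
For the upper bound we use $n\le2^n$ and $m!\le(m/2)^m$ for $m\ge6$. The latter holds for $m=6$ as $720\le729$, and if it holds for $m$, then $(m+1)!\le(m+1)(m/2)^m\le\big(\tfrac{m+1}2\big)^{m+1}$, the last step being $2\le(1+1/m)^m$. Hence $|T|\le n(m!/2)^n\le(m!)^n\le(m/2)^{mn}$. Comparing the two bounds and dividing by $m$,
$$m-18\le100n\log_2(m/2).\tag{3}$$
Let $f(m)=m-18-100n\log_2(m/2)$. Its derivative $1-\frac{100n}{m\ln2}$ is positive for $m>145n$, so $f$ is increasing on $m\ge2000n^2$. Since $\log_2 1000<10$ and $\log_2n\le n$,
$$f(2000n^2)=2000n^2-18-100n\log_2(1000n^2)\ge2000n^2-18-100n(10+2\log_2n)\ge2000n^2-18-1200n^2>0 .$$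
So $f(m)>0$, contrary to (3).

The only case left is $T\cong A_M$, and $M\ge m$ by comparing orders. $\square$

## 6. Natural orbits and the divisibility $n\mid k$

By (2) and Lemma 8, $T\cong A_M$ with $M\ge m$. The group $\bar H$ will act on $rM$ points, so we must bound $rM$. For $n=2$, $r=1$ this is the computation of Section 2: $M\ge2m$ would give $M!/2\ge(2m)!/2$, and this exceeds $2(m!/2)^2$ since $\binom{2m}m>1$. The general case is the following comparison.

**Lemma 9.** Let $1\le r<n$ and $M\ge m\ge2$ be integers with $r(M!/2)^r\le n(m!/2)^n$. Then $rM<nm$.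

*Proof.* Suppose $rM\ge nm$. Then $M>m$. The sequence $(k!)^{1/k}$ is strictly increasing: multiplying $k!<(k+1)^k$ by $(k!)^k$ gives $(k!)^{k+1}<((k+1)!)^k$. Hence
$$(M!)^r=\big((M!)^{1/M}\big)^{rM}>\big((m!)^{1/m}\big)^{rM}\ge\big((m!)^{1/m}\big)^{nm}=(m!)^n .$$
Also $2^{n-r}\ge n-r+1$ and $r(n-r+1)-n=(r-1)(n-r)\ge0$, so $r2^{n-r}\ge n$, that is, $r2^{-r}\ge n2^{-n}$. Multiplying, $r(M!/2)^r>r2^{-r}(m!)^n\ge n2^{-n}(m!)^n$, contrary to the hypothesis. $\square$

We continue the proof of Theorem 3.

**Step 4: bound $rM$.** If $r=n$, then (2) gives $|T|\le|G|$, so $M=m$ and $rM=nm$. If $r<n$, then (2) is the hypothesis of Lemma 9, so $rM<nm$.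

**Step 5: let $\bar H$ act on $rM$ points.** Every automorphism of $S=T_1\times\dots\times T_r$ permutes the $T_i$, so $\mathrm{Aut}(S)=\mathrm{Aut}(A_M)\wr S_r$, and $\mathrm{Aut}(A_M)=S_M$ because $M\ge m>6$. By Step 3, $\bar H$ embeds in $S_M\wr S_r$, with $S$ embedded as $A_M^r$. So $\bar H$ acts faithfully on a set $\Omega$ of $rM$ points, permuting $r$ blocks of size $M$ in the way it permutes the $T_i$, and $S=\prod\mathrm{Alt}(\text{block})$ fixes each block.

**Step 6: show that $\bar G$ has only points and natural orbits.** Since $\bar G\le S$, every $\bar G$-orbit lies in a block, and its size is at most $M\le rM\le nm<\binom m2$, as $n<(m-1)/2$. By Fact 6 the stabilizer in $\bar G\cong A_m$ of a point of $\Omega$ is all of $\bar G$ or a point stabilizer of the natural action. So every $\bar G$-orbit is a single point or is equivalent, as an $A_m$-set, to $\{1,\dots,m\}$. This is where orbits like the one on pairs are excluded. Let $k$ be the number of natural orbits. If $k=0$, then $\bar G$ would act trivially on $\Omega$, contrary to faithfulness. Also $km\le rM\le nm$, with strict inequality at the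 end if $r<n$. So
$$1\le k\le n,\qquad\text{and } k<n\text{ if } r<n.\tag{4}$$

**Step 7: count cycles.** For $\ell\ge2$ the one-point orbits contribute nothing, so $\bar g$ has exactly $k\,c_\ell(g)$ cycles of length $\ell$ on $\Omega$. Moreover $\bar g=\bar x^n$ in $\mathrm{Sym}(\Omega)$. Let $p^a\,\|\,n$ with $a\ge1$, and choose $\ell$ for $p$ as in $(*)$. Lemma 5 gives $p^a\mid k\,c_\ell(g)$, and $p\nmid c_\ell(g)$, so $p^a\mid k$. As this holds for all $p\mid n$, we have $n\mid k$. By (4), $k=n$, and then $r=n$.

**Step 8: conclude.** By (2) with $r=n$,
$$|H|\ge|\bar H|\ge n|T|^n\ge n|G|^n.\qquad\blacksquare$$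

## 7. The equality case

We prove Theorem 4(1). Let $|H|=n|G|^n$, and keep the notation above.

**Step 1: read off the structure.** The proof gave $|\bar H|\ge n|G|^n=|H|$, so $N=1$ and $H=\bar H$. Also $r=k=n$, and by Step 4 of the proof of Theorem 3, $M=m$ and $T\cong A_m$. So $|S|=|G|^n$ and $|H/S|=n$. The group $H/S$ of order $n$ acts transitively on the $n$ blocks, hence regularly. Every block has $m$ points and is $G$-invariant, there are $nm$ points in all, and $n$ natural orbits with $m$ points each. So each block is exactly one natural $G$-orbit.

**Step 2: show that $x$ permutes the $n$ blocks in one cycle.** Let $t$ be the order of $xS$ in $H/S$. As $x^n=g\in S$, we have $t\mid n$, and by regularity all $\langle x\rangle$-orbits on blocks have length $t$. Suppose $t<n$ and take a prime $p\mid n/t$. For a block $B$, the element $x^t\in S$ preserves $B$ and $(x^t|_B)^{n/t}=g|_B$, so $g|_B$ is a $p$-th power in $\mathrm{Sym}(B)$. Since $B$ is a natural orbit, $c_\ell(g|_B)=c_\ell(g)$. Lemma 5 with $N=p$ gives $p\mid c_\ell(g)$ for all $\ell$ divisible by $p$. As $p\mid n$, this contradicts $(*)$. So $t=n$,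 and we can number the blocks $B_0,\dots,B_{n-1}$ with $xB_i=B_{i+1}$, indices mod $n$.

**Step 3: replace $x$ by a pure shift.** For $b\in B_0$ and $0\le i<n$ denote the point $x^i(b)\in B_i$ by $(i,b)$. Then $x(i,b)=(i+1,b)$ for $i<n-1$, and $x(n-1,b)=x^n(b)=(0,g_0b)$ with $g_0=g|_{B_0}$. The permutation $g_0$ is even because $g\in S$. Let $\sigma(i,b)=(i+1,b)$, with $i+1$ read mod $n$. Then $\sigma^{-1}x$ is the identity on $B_i$ for $i<n-1$, and on $B_{n-1}$ it is $(n-1,b)\mapsto(n-1,g_0b)$, an even permutation. So $\sigma^{-1}x\in\prod\mathrm{Alt}(B_i)=S$, and hence $\sigma\in H$. Now $\sigma$ has order $n$, and $\sigma^j$ with $0<j<n$ moves blocks, so $\langle\sigma\rangle\cap S=1$ and $|S\langle\sigma\rangle|=n|S|=|H|$. Therefore $H=S\rtimes\langle\sigma\rangle$. In the coordinates $(i,b)$ the element $\sigma$ just shifts the factors $\mathrm{Alt}(B_i)=\mathrm{Alt}(B_0)$ cyclically, so $H\cong\mathrm{Alt}(B_0)\wr\mathbb Z_n\cong G\wr\mathbb Z_n$. (Passing from $\sigma$ to $\sigma^{-1}$ gives the convention of Section 1.)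

**Step 4: equality occurs.** By Theorem 1, $G\wr\mathbb Z_n$ contains $G$ and solutions to all positive equations of degree $n$ over $G$. For $x^n=g$ this is visible directly: with $f=(g,1,\dots,1)$ we have $(f\sigma)^n=\prod_{i=0}^{n-1}\sigma^if\sigma^{-i}$, whose $j$-th coordinate $\prod_if(j+i)$ has exactly one factor $g$. So $(f\sigma)^n=(g,\dots,g)$.

**Step 5: the three minimal orders.** An overgroup containing solutions to all positive equations of degree $n$ contains $n$-th roots of all elements of $G$, hence an $n$-th root of some $g$ satisfying $(*)$, since such $g$ exist in $A_m$. So under each of the three requirements $|H|\ge n|G|^n$ by Theorem 3, $G\wr\mathbb Z_n$ attains the bound by Step 4, and it is the only group to do so by Steps 1–3. $\blacksquare$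

## 8. Elements that violate $(*)$ have cheap roots

We prove Theorem 4(2). The "if" part is Theorem 3. For "only if", suppose $(*)$ fails: there is a prime $p\mid n$ such that $p\mid c_\ell(g)$ whenever $p\mid\ell$. The argument of Section 6 loses one factor $p$ in $n\mid k$, which suggests using only $k=n/p$ copies of $\{1,\dots,m\}$. For example, let $n=4$ and $g=(1\,2)(3\,4)$. Here $p=2$, $k=2$, and on two copies $g$ has four $2$-cycles and otherwise fixed points, which is the fourth power of an $8$-cycle. In general, embed $A_m$ in $S_{km}$ diagonally, acting on $k=n/p\le n/2$ copies of $\{1,\dots,m\}$. For $\ell\ge 2$ the image of $g$ has $k\,c_\ell(g)$ cycles of length $\ell$.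

**Step 1: how many $\ell$-cycles make an $n$-th power.** For $\ell\ge2$ let $n_\ell$ be the largest divisor of $n$ all of whose prime factors divide $\ell$. Then $n/n_\ell$ is coprime to $\ell$, so
$$\gcd(\ell n_\ell,n)=n_\ell\gcd(\ell,n/n_\ell)=n_\ell .$$
So the $n$-th power of an $\ell n_\ell$-cycle is a product of $n_\ell$ disjoint $\ell$-cycles. Since permutations with the same cycle type are conjugate, *any* product of $n_\ell$ disjoint $\ell$-cycles is the $n$-th power of a permutation of their union.

**Step 2: the $\ell$-cycles can be grouped by $n_\ell$.** We claim $n_\ell\mid k\,c_\ell(g)$ for all $\ell\ge 2$. If $p\nmid\ell$, then $p\nmid n_\ell$, so from $n_\ell\mid n$ we get $n_\ell\mid n/p=k$. If $p\mid\ell$, then $p\mid c_\ell(g)$, so $n=kp$ divides $k\,c_\ell(g)$, and $n_\ell\mid n$. Grouping the $\ell$-cycles of the image of $g$ into sets of size $n_\ell$ for every $\ell\ge2$, and using the identity on fixed points, we see from Step 1 that the image of $g$ is an $n$-th power in $S_{km}$.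

**Step 3: $S_{km}$ is small enough.** The multinomial coefficient $(km)!/(m!)^k$ is at most $k^{km}$, the number of maps from a $km$-set to a $k$-set. So $(km)!\le k^{km}(m!)^k$. From $e^m\ge m^m/m!$ we have $m!\ge(m/e)^m$, and $m\ge2000n^2>en\ge2ek$ gives $m/e>2k$. Since $km\geq m>n$,
$$(m!)^k\ge(m/e)^{mk}\ge k^{km}2^{km}>k^{km}2^n .$$
Therefore, using $2k\le n$,
$$|S_{km}|\le k^{km}(m!)^k<2^{-n}(m!)^{2k}\le2^{-n}(m!)^n<n(m!/2)^n=n|A_m|^n .$$
So $S_{km}$ is an overgroup of $A_m$ that contains an $n$-th root of $g$ and has order less than $n|A_m|^n$. $\blacksquare$
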